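# Covering the edges of a properly colored graph by linearly many rainbow paths

## Counting suggests $n/2$ paths; triangles and $K_4$ correct the constant

Take a graph on $n$ vertices whose edges are colored so that two edges sharing an endpoint always have different colors. Such an edge-coloring is called proper. A path is rainbow if no two of its edges have the same color. We want to cover all edges by rainbow paths: every edge must lie on at least one of the paths, and overlaps are allowed. How many paths do we need?

The first guess comes from counting. A path has at most $n-1$ edges and a graph has at most $n(n-1)/2$ edges. So $K_n$ needs at least $n/2$ paths, and one guesses that about $n/2$ rainbow paths are always enough. Let us test this.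

A perfect matching needs exactly $n/2$ paths. In a star $K_{1,n-1}$ all edges have different colors, and a path uses at most two of them, so $\lceil (n-1)/2\rceil$ paths are necessary and sufficient. An even cycle colored $1,2,1,2,\dots$ has rainbow paths with at most two edges, so $n/2$ paths are needed and they suffice. So far the guess is right.

A triangle has three edges, a path in it has at most two, so it needs $2$ paths. Disjoint triangles need $2n/3$ paths. Now color $K_4$ with three colors, each color class being one of its three perfect matchings. In a path with three edges, the first and the last edge are disjoint, so they form one of these matchings and have equal colors. Rainbow paths therefore have at most two edges, the six edges of $K_4$ need three of them, and disjoint copies need $3n/4$ rainbow paths.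

So the constant $1/2$ is wrong, but the linear order survives. The corrected guess is the following conjecture from "Problem Proposals" (https://requile.github.io/open_problems_booklet.pdf). A collection of rainbow paths of $G$ is a rainbow path cover if every edge of $G$ lies on one of them.

**Conjecture.** There is an absolute constant $C$ such that for every $n$, every graph $G$ on $n$ vertices and every proper edge-coloring of $G$, the edges of $G$ can be covered by at most $Cn$ rainbow paths of $G$.

We shall prove it, in a form with several colorings at once. All graphs are finite and simple.

**Definition.** Let $\varphi_1,\dots,\varphi_t$ ($t\ge1$) be proper edge-colorings of one graph. A path is admissible if it is rainbow with respect to every $\varphi_j$.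

Single edges are admissible. Inside the proof a single vertex counts as a (trivial) path. What should one guess for $t$ colorings? A bound $Cn$ with $C$ independent of $t$ fails already by hand. In $K_q$, for each pair of disjoint edges $f,f'$, take the coloring that gives $f$ and $f'$ one common color and gives all other edges new, pairwise different colors. It is proper. If all these colorings are imposed together, no admissible path contains two disjoint edges. A path with at least three edges contains two disjoint edges, so admissible paths have at most two edges, and $K_q$ needs at least $q(q-1)/4$ of them. Disjoint copies on $n$ vertices need at least $n(q-1)/4$, and $q$ is arbitrary. So a factor growing with $t$ is needed, and the right factor is $t$.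

**Theorem 1.** Let $G$ be a graph on $n$ vertices with proper edge-colorings $\varphi_1,\dots,\varphi_t$. Then the edges of $G$ can be covered by at most $Ctn$ admissible paths, where $C=4\cdot10^7$.

For $t=1$ this is the conjecture.

**Theorem 2.** (1) The order $tn$ is best possible: for every $t\ge3$ there are infinitely many $n$ and graphs of order $n$ with $t$ proper colorings for which at least $(t-2)n/8$ admissible paths are needed. For $t=1$, at least $3n/4$ paths are sometimes needed.

(2) If an arbitrary edge-coloring of $G$ is such that each color appears at most $r$ times at each vertex, then $C(r+1)n$ rainbow paths cover $G$. This is optimal up to the constant: $rn/2$ may be necessary.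

The case $t=1$ of Theorem 2(1) was the $K_4$ computation above. The rest of Theorem 2 is short and comes at the end.

## Halving by greedy rainbow paths costs $n\log n$

The sensible first approach is to remove long rainbow paths one after another. Let $H$ be the graph of uncovered edges, with $m\ge 1$ edges on at most $n$ vertices. Repeatedly delete a vertex of degree less than $m/n$. Fewer than $m$ edges are lost in total, so a subgraph of minimum degree at least $m/n$ remains. In a properly colored graph of minimum degree $\delta$, grow a rainbow path greedily. If it has $\ell$ edges and ends at $x$, then at most $\ell$ edges at $x$ lead to another vertex of the path, and at most $\ell$ edges at $x$ have a color already used. So the path can be extended while $2\ell<\delta$, and we get a rainbow path with at least $\delta/2\ge m/(2n)$ edges.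

As long as at least $m/2$ edges are left, each such path removes at least $m/(4n)$ of them. So at most $2n+1$ paths bring $m$ edges below $m/2$. Starting from at most $n^2/2$ edges, this takes $O(\log n)$ halvings, and we obtain a rainbow cover with $O(n\log n)$ paths.

The loss has a precise place. Suppose $G$ is $d$-regular and the set $L$ of uncovered edges has about $\varepsilon d$ edges at every vertex, so $|L|\approx\varepsilon dn/2$. A greedy path inside $L$ has length of order $\varepsilon d$, so a halving costs order $n$ paths, however small $\varepsilon$ is. No better argument inside $L$ will help: if $G=K_n$ and $L$ is a union of disjoint cliques with about $\varepsilon n$ vertices each, every path inside $L$ has at most about $\varepsilon n$ edges. If a halving at density $\varepsilon$ cost only $O(\varepsilon n)$ paths, the costs for $\varepsilon=1,\frac12,\frac14,\dots$ would form a convergent series with sum $O(n)$. For that a typical path must catch of the order of $d$ edges of $L$, so it must travel from one edge of $L$ to the next through edges of $G$ that are already covered.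

## The sum coloring of $K_{2^m}$: linking uncovered edges through covered ones

Here is a case where such links can be made by hand. Let $n=2^m$, take $K_n$ on the vertex set $\mathbb F_2^m$, and color the edge $ab$ by $a+b$. This is proper, with $n-1$ colors. If $P$ is a rainbow path, then each translate $P+x$ is a rainbow path with the same colors. If $P$ contains an edge of color $c$, its $n$ translates cover all edges of color $c$. So it is enough to find a few rainbow paths that together use all colors.

Let $\mathcal C$ be the set of colors not yet used. A path that uses only colors of $\mathcal C$, with $\ell$ edges and current end $x$, can be extended by an unused color $c\in\mathcal C$ unless $x+c$ is one of the $\ell$ other vertices of the path. So extension is possible while $|\mathcal C|-\ell>\ell$, and we can use at least half of $\mathcal C$. After three such paths at most $(n-1)/8$ colors remain. Continuing this way would take about $\log_2n$ paths and give $n\log n$ again.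

Instead let $\mathcal C$ be the remaining set, $r=|\mathcal C|\le(n-1)/8$, and use all of $\mathcal C$ in one path whose edges alternate between a link color outside $\mathcal C$ and a color of $\mathcal C$. Suppose $h<r$ colors of $\mathcal C$ have been used. The path has $2h$ edges and ends at $x$. Let $c\in\mathcal C$ be the next color. We need a link color $c_1$ such that $x\to x+c_1\to x+c_1+c$ extends the path. We exclude $c_1=0$, the $r$ elements of $\mathcal C$, the $h$ link colors already used, the at most $2h$ values for which $x+c_1$ is a visited vertex other than $x$, and the at most $2h$ values for which $x+c_1+c$ is a visited vertex other than $x$. (The case $x+c_1+c=x$ means $c_1=c\in\mathcal C$, which is already excluded.) This excludes at most $1+r+5h\le 6r-4<n$ values, so a choice remains. Four paths use all colors, and at most $4n$ rainbow paths cover this $K_n$.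

A general graph has no translations, and two vertices need not be joined by an edge, or even by a short path. Also, the leftover set may be badly placed. If $L$ is one color class of $K_n$ with $n/2$ edges, then every rainbow path catches only one of them, although $L$ has one edge at each vertex and so has density about $1/n$. If $L$ is the star at a vertex, every path catches at most two of its $n-1$ edges. So a halving can cost $O(\varepsilon n)$ only if $L$ is spread out with density $\varepsilon$, in a sense that includes stars and color classes, and the halving must leave a set that is spread out with density $\varepsilon/2$.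

A set picked by a greedy procedure need not stay spread out. A random set of paths is better: if some random admissible path contains each edge of $L$ with probability at least $p$, then $O(1/p)$ independent samples leave each edge with a small constant probability, uniformly over $L$. By the minimax theorem, such a random path exists as soon as for every weighting $w$ of $L$ there is one admissible path of weight at least $p\,w(L)$. So we want the following statement with $p$ of order $1/(t\varepsilon n)$: for every weighting of a spread-out $L$ some admissible path is heavy. We first make "spread out" precise.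

## Degree classes, slots and test sets

**Step 1 (Removing low degrees).** The purpose of this step is to have a minimum degree much larger than $t$. Let $n_0$ be the order of the given graph. Put
$$i_0=24+\lceil\log_2t\rceil,\qquad D=2^{i_0},\qquad\text{so that}\qquad 2^{24}t\le D\le2^{25}t. \tag{1}$$
Repeatedly delete a vertex of degree less than $D$. At most $Dn_0\le2^{25}tn_0$ edges are deleted; cover each of them by itself. If no edge remains we are done. Otherwise let $G=(V,E)$ be the remaining graph and $n=|V|\le n_0$. From now on all notation refers to this $G$, which has minimum degree at least $D$. Write $d(v)$ for the degree and $N(v)$ for the neighborhood.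

**Step 2 (Weights that measure how often a vertex is visited).** The degrees of $G$ may be very unequal, so we need bookkeeping for random steps.

**Definition.** The class $\kappa(v)$ is the integer $i$ with $2^i\le d(v)<2^{i+1}$. Thus $\kappa(v)\ge i_0\ge24$. Put $N_i(y)=|\{u\in N(y):\kappa(u)=i\}|$ and
$$W(y)=\sum_{u\in N(y)}\frac1{d(u)},\qquad W_2(y)=\sum_{u\in N(y)}\frac{W(u)}{d(u)},\qquad m(y)=\lceil1+W(y)+W_2(y)\rceil .$$

If every vertex picks a uniformly random neighbor, then $W(y)$ is the expected number of times that $y$ is picked, and $W_2(y)$ is the same for two random steps. In a $d$-regular graph $W(y)=W_2(y)=1$ and $m(y)=3$. In $K_{a,b}$ with parts $A,B$ of sizes $a,b$, a vertex $y\in A$ has $b$ neighbors of degree $a$, so $W(y)=b/a$. For $u\in B$ we have $W(u)=a/b$, hence $W_2(y)=b\cdot\frac{a/b}{a}=1$.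

Each $u$ is counted in $W(y)$ for exactly $d(u)$ vertices $y$. So $\sum_yW(y)=\sum_u d(u)\cdot\frac1{d(u)}=n$ and $\sum_yW_2(y)=\sum_uW(u)=n$. As $m(y)\le2+W(y)+W_2(y)$,
$$\mathcal N:=\sum_ym(y)\le4n. \tag{2}$$

**Step 3 (The test sets).** This step lists the sets of edges on which $L$ must not be concentrated.

**Definition.** A test is one of the following edge sets $T$, with an index $i(T)$ and a number $b(T)$. Here $y,u,v$ are vertices, $c$ is a color of $\varphi_j$, and $i$ is a class that occurs in $G$.

* $A_j(y,c,i)$: the edges $e$ with $\varphi_j(e)=c$ that have an end $u\in N(y)$ with $\kappa(u)=i$. Index $i$, $b=N_i(y)+2^{7i/8}$.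
* $B(y,v,i)$: the edges $uv$ with $u\in N(y)$ and $\kappa(u)=i$. Index $i$, $b=N_i(y)+2^{7i/8}$.
* $C(u,i)$: the edges $uv$ with $\kappa(v)=i$. Index $i$, $b=N_i(u)+2^{7i/8}$.
* $\mathrm{Star}(u)$: all edges at $u$. Index $\kappa(u)$, $b=d(u)$.

**Definition.** For $0<\varepsilon\le1$, a set $L\subseteq E$ satisfies $Q(\varepsilon)$ if $|L\cap T|\le\varepsilon\,b(T)$ for every test $T$.

For example, let $G=K_n$. There is only one class $i$, and $N_i(y)=n-1$. Since $2^{7i/8}\le n-1$, each $b(T)$ lies between $n-1$ and $2(n-1)$. So $Q(\varepsilon)$ implies that every star has at most $\varepsilon(n-1)$ edges of $L$ and every color class has at most $2\varepsilon(n-1)$ edges of $L$ that touch a given $N(y)$, which means all its edges, because an edge always has an end other than $y$. In general the sets $N(y)$ enter because a path ending at $y$ continues to some $u\in N(y)$ and can then use only edges of $L$ that touch $N(y)$. The extra term $2^{7i/8}$ makes every $b(T)$ large. If $b(T)$ were allowed to be $1$, then $|L\cap T|\le\varepsilon b(T)$ with $\varepsilon<1$ would force $L\cap T=\emptyset$, and random sampling cannot guarantee that. The exponent $7/8<1$ is there so that the sum in (3) below converges.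

**Step 4 (Three facts about tests).** These are the properties of the tests, independent of $L$, that the sampling argument will use.

**(F1)** $|T|\le b(T)$ and $b(T)\ge2^{7i(T)/8}$. Edges of one $\varphi_j$-color are pairwise disjoint, and each edge of $A_j(y,c,i)$ has an end in the set counted by $N_i(y)$, so $|A_j(y,c,i)|\le N_i(y)$. The edges of $B(y,v,i)$ are determined by $u$, so $|B(y,v,i)|\le N_i(y)$. Also $|C(u,i)|=N_i(u)$ and $|\mathrm{Star}(u)|=d(u)\ge2^{\kappa(u)}$.

**(F2)** Every admissible path contains at most $2$ edges of any test. Indeed, the edges of $A_j(y,c,i)$ have one common $\varphi_j$-color, so an admissible path contains at most one of them. The edges of any other test have one common vertex, so a path contains at most two of them.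

**(F3)** If $e\in T$, then $i(T)=\kappa(u)$ for some end $u$ of $e$. If $e=uv$, the tests containing $e$ via the end $u$ are $A_j(y,\varphi_j(e),\kappa(u))$ and $B(y,v,\kappa(u))$ with $y\in N(u)$, together with $C(v,\kappa(u))$ and $\mathrm{Star}(u)$. Every test that contains $e$ arises via one of its two ends. The number of tests via $u$ is at most $(t+1)d(u)+2\le 2t(2^{\kappa(u)+1}-1)+2\le t\,2^{\kappa(u)+3}$.

**Step 5 (What $Q(\varepsilon)$ gives).** Here we turn $Q(\varepsilon)$ into the weighted inequalities that a random step will meet. From $2^{\kappa(u)}\le d(u)<2^{\kappa(u)+1}$ we get $\frac1{d(u)}\le2^{-\kappa(u)}\le\frac2{d(u)}$. Also $\sum_{i\ge24}2^{-i/8}=\frac{2^{-3}}{1-2^{-1/8}}<2$, because $2^{-1/8}<0.92$. Hence for every $y$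
$$\sum_{i\ge i_0}2^{-i}\big(N_i(y)+2^{7i/8}\big)\le\sum_{u\in N(y)}2^{-\kappa(u)}+\sum_{i\ge24}2^{-i/8}\le2W(y)+2. \tag{3}$$
Let $L$ satisfy $Q(\varepsilon)$, and let $d_L(u)$ be the number of $L$-edges at $u$. Then the following hold.

* **(q1)** $d_L(u)\le\varepsilon d(u)$ for all $u$.
* **(q2)** $\displaystyle\sum_{u\in N(y),\,uv\in L}\frac1{d(u)}\le2\varepsilon(W(y)+1)\le2\varepsilon m(y)$ for all $y,v$.
* **(q3)** For all $y,j,c$: $\sum\frac1{d(u)}\le4\varepsilon m(y)$, where the sum is over the $u\in N(y)$ incident with an $L$-edge of $\varphi_j$-color $c$.
* **(q4)** $W_L(u):=\displaystyle\sum_{v:\,uv\in L}\frac1{d(v)}\le2\varepsilon(W(u)+1)$ for all $u$.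

For (q1) use $\mathrm{Star}(u)$. In (q2), the number of $u$ of class $i$ in the sum is $|L\cap B(y,v,i)|\le\varepsilon(N_i(y)+2^{7i/8})$, and each has $\frac1{d(u)}\le2^{-i}$, so (3) gives the bound. In (q3), the vertices $u$ of class $i$ in question are ends of edges in $L\cap A_j(y,c,i)$, and an edge has two ends, so there are at most $2|L\cap A_j(y,c,i)|$ of them; now (3) gives $2\varepsilon(2W(y)+2)\le4\varepsilon m(y)$. For (q4), the number of $v$ of class $i$ with $uv\in L$ is $|L\cap C(u,i)|$, and we apply (3) at $u$.

## Exchanging walkers: every weighting has a heavy path

**Lemma 3.** Let $K=9216\,t$, let $0<\varepsilon\le1$, and let $L\subseteq E$ be nonempty and satisfy $Q(\varepsilon)$. For every $w:L\to[0,\infty)$ there is an admissible path $P$ in $G$ with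
$$w(P):=\sum_{e\in E(P)\cap L}w(e)\ \ge\ \frac{w(L)}{K\varepsilon n}.$$

For $w\equiv1$ in a $d$-regular graph, with $|L|=\varepsilon dn/2$, this is a path with at least $d/(2K)$ edges of $L$, which is what the halving needs.

Suppose we tried to grow one path. From its end $y$ it can reach only the edges of $L$ near $y$, and nothing tells us that these carry weight. We therefore grow many paths at the same time, a fixed number ending at each vertex. To use an edge $uv\in L$ we pick a path that ends at a neighbor $y$ of $u$ and another that ends at a neighbor $y'$ of $v$, and let the two exchange places along $y\,u\,v\,y'$ in opposite directions. Both paths gain the edge $uv$, and afterwards the number of paths ending at each vertex is unchanged. So paths remain available everywhere.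

**Step 1 (Walkers and slots).** This sets up the objects. If $w\equiv0$, any single edge will do. Otherwise scale $w$ so that $\max w=1$; both sides of the claim scale alike. Each vertex $y$ has $m(y)$ slots, so by (2) there are $\mathcal N\le4n$ slots in total. Each slot always holds exactly one walker. A walker in a slot at $y$ is an admissible path with one designated end, its current end, which is $y$. Initially each walker is the trivial path at its vertex.

**Step 2 (One attempt).** This defines the random move. Let $S\subseteq L$ be nonempty. In an attempt on $S$, choose $e\in S$ uniformly and write $e=uv$ in an order fixed in advance. Choose independently and uniformly $y\in N(u)$ and $y'\in N(v)$, then a uniform slot at $y$ and a uniform slot at $y'$. Let $p,p'$ be the walkers in these slots and consider $Q=y\,u\,v\,y'$. The attempt succeeds if all of the following hold: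

* $Q$ is an admissible path with four distinct vertices;
* $p$ meets $Q$ only in the vertex $y$, and $p'$ meets $Q$ only in $y'$;
* for each $j$, no $\varphi_j$-color of $Q$ appears on $p$ or on $p'$.

On success, $p$ is extended along $y,u,v,y'$ and moves to the slot of $p'$, while $p'$ is extended along $y',v,u,y$ and moves to the slot of $p$. Otherwise nothing changes.

After a success both walkers are again paths, because they met $Q$ only in their current ends. They are admissible by the other two conditions, and their current ends are the vertices of their new slots. Since $y\ne y'$, the two slots are different, so every slot still holds one walker. Neither $p$ nor $p'$ contained $e$ before. So a success puts $e$ on two walkers that did not contain it, and it lengthens two walkers by $3$ edges each.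

**Step 3 (The failure probability).** The aim is to show that attempts keep succeeding until their number is comparable with $|S|/(t\varepsilon)$, which for small $\varepsilon$ is far more than $|S|$.

**Claim.** Given the current configuration, if $a$ attempts were made before, the next attempt on $S$ fails with probability at most $\dfrac{72\,t\,\varepsilon\,a}{|S|}+\dfrac14$.

First consider internal failures. Always $y\ne u$ and $y'\ne v$, and adjacent distinct edges have different colors. So $Q$ is an admissible path with four distinct vertices unless $y=v$, or $y'=u$, or $y=y'$, or $\varphi_j(yu)=\varphi_j(vy')$ for some $j$. Given $e$, the first two events have probability at most $1/D$ each. Given also $y$, at most one $y'$ equals $y$, and for each $j$ at most one $y'\in N(v)$ has $\varphi_j(vy')=\varphi_j(yu)$. So internal failures have total probability at most $(3+t)/D\le4t/D\le\frac14$ by (1).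

Next consider failures caused by the histories of the walkers. For a slot $s$ at $y$, let its walker have $h=h_s$ edges, let $U$ be the set of its vertices other than $y$, so $|U|=h$, and let $H^j$ be the set of its $\varphi_j$-colors, so $|H^j|=h$. If there is no internal failure, a conflict with $p$, sitting in $s$, means that one of the following occurs:
$$u\in U,\quad v\in U,\quad y'\in U,\quad \varphi_j(yu)\in H^j,\quad \varphi_j(uv)\in H^j,\quad \varphi_j(vy')\in H^j \quad(\text{some } j). \tag{4}$$
For $p'$ the same list holds with $u,v$ exchanged and $y,y'$ exchanged. The probability that $e=uv$, that $y$ is the chosen neighbor of $u$ and that $s$ is the chosen slot is $\frac1{|S|}\cdot\frac1{d(u)}\cdot\frac1{m(y)}$. The walker $p$ gives a sum over the pairs $(u,v)$ in the fixed order, and $p'$ gives the same sum over the reversed pairs. So the total probability of history conflicts is at most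
$$\frac1{|S|}\sum_s\ \sum_{(u,v):\,uv\in S,\,u\in N(y)}\frac1{d(u)\,m(y)}\Pr\nolimits_{y'}[\text{(4) occurs}], \tag{5}$$
where $y$ is the vertex of the slot $s$, the inner sum is over ordered pairs, and $y'$ is uniform in $N(v)$. Fix $s$, and recall that $m(y)\ge1$ and $S\subseteq L$. The events in (4) contribute to the inner sum as follows.

* $u\in U$: there are at most $d_L(u)$ choices of $v$ for each $u$, so the contribution is at most $\sum_{u\in U\cap N(y)}\frac{d_L(u)}{d(u)m(y)}\le h\varepsilon$ by (q1).
* $\varphi_j(yu)\in H^j$: for each $j$, each of the $h$ colors determines at most one $u\in N(y)$, so by (q1) the contribution is at most $th\varepsilon$.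
* $v\in U$: for each of the $h$ vertices $v\in U$, (q2) gives $\frac1{m(y)}\sum_{u\in N(y),\,uv\in L}\frac1{d(u)}\le2\varepsilon$. Together at most $2h\varepsilon$.
* $\varphi_j(uv)\in H^j$: fix $j$ and $c\in H^j$. A vertex $u$ has at most one edge of $\varphi_j$-color $c$, so each $u$ occurs with at most one $v$, and (q3) gives at most $4\varepsilon$. Together at most $4th\varepsilon$.
* $y'\in U$ or $\varphi_j(vy')\in H^j$: given $(u,v)$, at most $h$ vertices $y'$ lie in $U$, and for each $j$ at most $h$ vertices $y'\in N(v)$ have $\varphi_j(vy')\in H^j$. So the probability is at most $(t+1)h/d(v)$. By (q4) the contribution is at most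
$$\frac{(t+1)h}{m(y)}\sum_{u\in N(y)}\frac{W_L(u)}{d(u)}\le\frac{2(t+1)h\varepsilon}{m(y)}\sum_{u\in N(y)}\frac{W(u)+1}{d(u)}=\frac{2(t+1)h\varepsilon}{m(y)}\big(W_2(y)+W(y)\big)\le2(t+1)h\varepsilon .$$

The last line is the reason for giving $y$ as many as $m(y)\ge W(y)+W_2(y)$ slots. The five contributions add up to at most $(1+t+2+4t+2t+2)h\varepsilon=(7t+5)h\varepsilon\le12th\varepsilon$. Each of the $a$ previous attempts added at most $6$ edges to walkers, so $\sum_sh_s\le6a$, and (5) is at most $72t\varepsilon a/|S|$. This proves the Claim.

**Step 4 (Which edges to attempt, and how often).** The Claim is about uniform choices from a set $S$, while $w$ may be very uneven. In this step we split $L$ by weight and choose the number of attempts at each scale. For $i\ge0$ let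
$$S_i=\{e\in L:2^{-i-1}<w(e)\le2^{-i}\},\qquad s_i=|S_i|,\qquad\tau=\frac1{288\,t}.$$
Only finitely many $S_i$ are nonempty, and they contain all edges of positive weight. For $s_i\ge1$ put $R_i=\lceil\tau s_i/(2\varepsilon)\rceil$. The histories made at heavier scales hinder the lighter ones. So we skip a scale if it is too small compared with the number of attempts already planned. Define $I$ recursively: for $s_i\ge1$,
$$i\in I\iff\sum_{j\in I,\,j<i}R_j\le\frac{\tau s_i}{2\varepsilon}. \tag{6}$$
For $i\in I$, in increasing order, make $R_i$ attempts on $S_i$.

Before any attempt on $S_i$, the number of previous attempts is at most $\frac{\tau s_i}{2\varepsilon}+(R_i-1)\le\frac{\tau s_i}\varepsilon$. By the Claim, whatever has happened before, this attempt succeeds with conditional probability at least $1-72t\tau-\frac14=1-\frac14-\frac14=\frac12$. A success at scale $i$ adds weight at least $2^{-i-1}$ to each of two walkers. So the expected total weight of all walkers at the end is at least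
$$\sum_{i\in I}\frac{R_i}2\cdot2\cdot2^{-i-1}=\frac12\sum_{i\in I}2^{-i}R_i. \tag{7}$$

**Step 5 (The skipped scales cost at most a factor 2).** We compare (7) with $w(L)$. For $i\in I$ we have $\frac{\tau s_i}{2\varepsilon}\le R_i$. For $i\notin I$ with $s_i\ge1$, (6) gives $\frac{\tau s_i}{2\varepsilon}<\sum_{j\in I,\,j<i}R_j$. Therefore
$$\frac\tau{2\varepsilon}w(L)\le\frac\tau{2\varepsilon}\sum_i2^{-i}s_i\le\sum_{i\in I}2^{-i}R_i+\sum_{j\in I}R_j\sum_{i>j}2^{-i}=2\sum_{i\in I}2^{-i}R_i,$$
because $\sum_{i>j}2^{-i}=2^{-j}$. With (7), the expected total weight is at least $\frac\tau{8\varepsilon}w(L)$. In some outcome the total weight is at least this, and then one of the at most $4n$ walkers has weight at least $\frac\tau{32\,\varepsilon n}w(L)=\frac{w(L)}{9216\,t\,\varepsilon n}$. This proves Lemma 3. $\blacksquare$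

## Minimax: a random path that meets every edge of $L$

Recall von Neumann's minimax theorem: for a finite real matrix, the maximum over probability distributions on the rows of the minimum expected entry over the columns equals the minimum over probability distributions on the columns of the maximum expected entry over the rows.

**Corollary 4.** If $L\neq\emptyset$ satisfies $Q(\varepsilon)$, there is a probability distribution $\mu$ on admissible paths of $G$ with $\Pr_{P\sim\mu}[e\in P]\ge\dfrac1{K\varepsilon n}$ for every $e\in L$.

*Proof.* Take the 0/1 matrix whose rows are the admissible paths $P$ of $G$, whose columns are the edges $e\in L$, and whose entry is $1$ exactly when $e\in P$. A probability distribution on the columns is a weighting $w\ge0$ with $w(L)=1$. Hence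
$$\max_\mu\min_{e\in L}\Pr_\mu[e\in P]=\min_{w\ge0,\ w(L)=1}\ \max_Pw(P)\ge\frac1{K\varepsilon n},$$
where the inequality is Lemma 3. $\blacksquare$

## Halving the density at a geometric cost

Now we prove Theorem 1. For $k\ge0$ let
$$\varepsilon_k=2^{-k},\qquad\Delta_k=2^{2k+i_0},\qquad a_k=3k+20 .$$
We construct $E=L_0\supseteq L_1\supseteq\cdots$, where $L_k$ contains all edges of $G$ that are uncovered at the start of stage $k$, such that

1. $L_k$ satisfies $Q(\varepsilon_k)$;
2. both ends of every edge of $L_k$ have degree at least $\Delta_k$ in $G$.

The second property is needed because we control tests by a union bound, and a test of index $i$ will fail with probability at most $\exp(-2^{-k-1}2^{7i/8})$. This is useful only if $2^{7i/8}$ is much larger than $2^k$. So edges at vertices of degree below $\Delta_k$ must be finished by hand in time. The growth of $a_k$ with $k$ makes them few at that moment.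

For $k=0$, property 1 is $|T|\le b(T)$ from (F1), and property 2 is the minimum degree $D=\Delta_0$. If $L_k=\emptyset$, stop. Otherwise carry out stage $k$ as follows.

**Step 1 (Sampling).** We cover most of $L_k$ by about $\varepsilon_kn$ random paths, up to the factor $Ka_k$. Let $\mu$ be the distribution of Corollary 4 for $L_k$ and $\varepsilon_k$. Sample $M_k=\lceil K\varepsilon_kn\,a_k\rceil$ independent paths from $\mu$, and let $L'\subseteq L_k$ be the set of edges not covered by them.

**Step 2 (A set inside one test is unlikely to survive).** This is the basic probability estimate. Let $Z\subseteq L_k\cap T$ for some test $T$. By (F2), a path $P$ contains at most $2$ edges of $Z$, so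
$$\frac{|Z|}{K\varepsilon_kn}\le\sum_{e\in Z}\Pr[e\in P]=\mathbb E\,|E(P)\cap Z|\le2\Pr[E(P)\cap Z\ne\emptyset].$$
Therefore
$$\Pr[Z\subseteq L']\le\Big(1-\frac{|Z|}{2K\varepsilon_kn}\Big)^{M_k}\le e^{-a_k|Z|/2}. \tag{8}$$
For a single edge $e\in L_k$, Corollary 4 gives directly
$$\Pr[e\in L']\le\Big(1-\frac1{K\varepsilon_kn}\Big)^{M_k}\le e^{-a_k}. \tag{9}$$

**Step 3 (Failing tests contain few edges).** This step deals with tests on which the density was not halved. Say that $T$ fails if $|L'\cap T|>\varepsilon_{k+1}b(T)$. Put $q=\lfloor\varepsilon_{k+1}b(T)\rfloor+1$. If $T$ fails, then $|L'\cap T|\ge q$, so some $q$-element set $Z\subseteq L_k\cap T$ lies in $L'$. By property 1, $|L_k\cap T|\le\varepsilon_kb(T)=2\varepsilon_{k+1}b(T)\le2q$, so there are at most $2^{2q}=4^q$ such sets $Z$. By (8), and since $a_k/2\ge10>1+\ln4$ and $q>\varepsilon_{k+1}b(T)\ge2^{-k-1}2^{7i(T)/8}$,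
$$\Pr[T\text{ fails}]\le4^qe^{-a_kq/2}\le e^{-q}\le\exp\!\big(-2^{-k-1}\,2^{7i(T)/8}\big).$$
Let $\Gamma$ be the union of the sets $L'\cap T$ over all failing $T$. Then $\mathbb E|\Gamma|\le\sum_T\Pr[T\text{ fails}]\,|L_k\cap T|$, which is a sum over pairs $(e,T)$ with $e\in L_k\cap T$. Sort these pairs by an end $u$ of $e$ via which $T$ contains $e$. By property 2, $d(u)\ge\Delta_k$. There are at most $d(u)$ edges $e$ at $u$, and by (F3) each lies in at most $t2^{\kappa(u)+3}$ tests via $u$, all of index $\kappa(u)$. Hence
$$\mathbb E|\Gamma|\le\sum_{u:\,d(u)\ge\Delta_k}d(u)\cdot t\,2^{\kappa(u)+3}\exp\!\big(-2^{7\kappa(u)/8-k-1}\big). \tag{10}$$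
Write $i=\kappa(u)$. From $d(u)\ge2^{2k+i_0}$ we get $i\ge2k+i_0\ge2k+24$. So $k+1\le i/2$ and $7i/8-k-1\ge3i/8$. Also $t\le2^{i_0}\le2^i$ and $d(u)\le2^{i+1}$. So each summand in (10) is at most
$$2^{i+1}\cdot2^i\cdot2^{i+3}\exp(-2^{3i/8})=2^{3i+4}\exp(-2^{3i/8})\le2^{-i}.$$
The last inequality says $2^{3i/8}\ge(4i+4)\ln2$. For $i=24$ the left side is $2^9=512$ and the right side is $100\ln2<70$. When $i\ge24$ increases by $1$, the left side is multiplied by $2^{3/8}>1.29$ and the right side by $\frac{i+2}{i+1}\le\frac{26}{25}$, so the inequality persists. Since $i\ge2k+24$,
$$\mathbb E|\Gamma|\le n\,2^{-2k-24}. \tag{11}$$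

**Step 4 (Edges at vertices of low degree).** This step prepares property 2 for $L_{k+1}$. Let $\Lambda$ be the set of edges of $L'$ with an end of degree less than $\Delta_{k+1}$. By (1), at most $n\Delta_{k+1}=n\,2^{2k+2}D\le n\,2^{2k+27}t$ edges of $G$ have such an end. Since $\log_2e>1.44$, we have $3\log_2e>4$ and $20\log_2e>28$, so $e^{-a_k}=e^{-3k-20}\le2^{-4k-28}$. By (9),
$$\mathbb E|\Lambda|\le n\,2^{2k+27}t\cdot2^{-4k-28}=tn\,2^{-2k-1}. \tag{12}$$

**Step 5 (Choosing an outcome).** We fix the samples and define $L_{k+1}$. By (11) and (12), $\mathbb E|\Gamma\cup\Lambda|\le tn\,2^{-2k}$, so some outcome has $|\Gamma\cup\Lambda|\le tn\,2^{-2k}$. Fix it. Cover each edge of $\Gamma\cup\Lambda$ by itself, and put $L_{k+1}=L'\setminus(\Gamma\cup\Lambda)$. A failing test is disjoint from $L_{k+1}$, and a test $T$ that does not fail has $|L_{k+1}\cap T|\le|L'\cap T|\le\varepsilon_{k+1}b(T)$. So $L_{k+1}$ satisfies $Q(\varepsilon_{k+1})$. Property 2 holds because $\Lambda$ was removed. Every edge of $L_k\setminus L_{k+1}$ is covered, either by a sampled path or by itself.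

**Step 6 (Counting the paths).** It remains to see that the process stops and to add up. If $L_k\ne\emptyset$, some vertex has degree at least $\Delta_k$, so $\Delta_k<n$, that is, $2k+i_0<\log_2n$. So there are fewer than $\log_2n\le n$ stages, after which all edges are covered. Stage $k$ uses at most $M_k\le K\varepsilon_kna_k+1$ sampled paths and at most $tn2^{-2k}$ single edges. The ceilings cost at most $n$ in total. Moreover
$$\sum_{k\ge0}2^{-k}(3k+20)=3\cdot2+20\cdot2=46,\qquad\sum_{k\ge0}2^{-2k}=\tfrac43<2 .$$
With the edges deleted at the very beginning, and $n\le n_0$, the number of admissible paths used is at most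
$$2^{25}tn_0+46\cdot9216\,tn+n+2tn\le(33\,554\,432+423\,936+3)\,tn_0<4\cdot10^7\,tn_0 .$$
All these paths are paths of the given graph, which has order $n_0$. This proves Theorem 1, and with $t=1$ it proves the conjecture. $\blacksquare$

## The order $tn$ from colorings over $\mathbb F_q$, and colors repeated at a vertex

**Step 1 (Few colorings that forbid all pairs of disjoint edges).** For Theorem 2(1) we want what the by-hand example at the beginning did, but with only $q+1$ colorings of $K_q$. Let $t\ge3$, and let $q\ge2$ be the largest power of $2$ with $q+1\le t$. Then $2q+1>t$, so $2q\ge t$. Take $K_q$ on the vertex set $\mathbb F_q$. For $s\in\mathbb F_q$ let $g_s(x)=(x+s)^{-1}$ for $x\neq s$ and $g_s(s)=0$. Since the characteristic is $2$, $x+s=0$ only for $x=s$, and $g_s$ is a bijection of $\mathbb F_q$. Define $q+1$ colorings by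
$$\varphi_\infty(ab)=a+b,\qquad\varphi_s(ab)=g_s(a)+g_s(b)\quad(s\in\mathbb F_q).$$
They are proper: for fixed $a$, the color of $ab$ determines $b$, respectively $g_s(b)$ and hence $b$.

Any two disjoint edges $ab,cd$ get equal colors in one of these colorings. If $a+b+c+d=0$, then $a+b=c+d$ in characteristic $2$, so $\varphi_\infty(ab)=\varphi_\infty(cd)$. Otherwise let
$$F(x)=(x+a)(x+b)(x+c)(x+d)=x^4+\sigma_1x^3+\sigma_2x^2+\sigma_3x+\sigma_4,$$
where $\sigma_1,\dots,\sigma_4$ are the elementary symmetric functions of $a,b,c,d$, so $\sigma_1=a+b+c+d\ne0$. In characteristic $2$ the derivative is $F'(x)=\sigma_1x^2+\sigma_3$. Squaring is a bijection of $\mathbb F_q$, so there is $s\in\mathbb F_q$ with $s^2=\sigma_3/\sigma_1$, that is, $F'(s)=0$. By the product rule $F'(a)=(a+b)(a+c)(a+d)\ne0$, and likewise at $b,c,d$, so $s\notin\{a,b,c,d\}$. Then $F(s)\ne0$, and the product rule gives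
$$0=\frac{F'(s)}{F(s)}=\frac1{s+a}+\frac1{s+b}+\frac1{s+c}+\frac1{s+d}=g_s(a)+g_s(b)+g_s(c)+g_s(d),$$
so $\varphi_s(ab)=\varphi_s(cd)$.

**Step 2 (The count).** This step turns Step 1 into the lower bound. A path with at least $3$ edges contains two disjoint edges, so admissible paths in $K_q$ have at most $2$ edges, and $K_q$ needs at least $q(q-1)/4$ of them. If $t>q+1$, repeat some of the colorings. For any $n$ divisible by $q$, take $n/q$ disjoint copies. Each path lies in one copy, so at least
$$\frac nq\cdot\frac{q(q-1)}4=\frac{n(q-1)}4\ge\frac{(t-2)n}8$$
admissible paths are needed, by $q\ge t/2$. For $t=1$, disjoint copies of the three-colored $K_4$ from the beginning need $3n/4$ rainbow paths. (On $\mathbb F_4$ that coloring is $\varphi_\infty$, because the four elements of $\mathbb F_4$ sum to $0$.) This proves Theorem 2(1). $\blacksquare$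

**Step 3 (Each color at most $r$ times at each vertex).** We reduce Theorem 2(2) to proper colorings. Recall Vizing's theorem: a graph of maximum degree at most $r$ has a proper edge-coloring with $r+1$ colors. Each color class of the given coloring is a graph of maximum degree at most $r$, so its edges can be properly colored with labels $1,\dots,r+1$. Do this for every color class, and let $G_\ell$ consist of all edges of $G$ with label $\ell$. Two edges of $G_\ell$ that share an endpoint cannot have the same original color, because then they would have different labels. So the original coloring is proper on $G_\ell$, and Theorem 1 with $t=1$ covers $G_\ell$ by at most $Cn$ rainbow paths. Over all labels this gives at most $C(r+1)n$ rainbow paths covering $G$.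

Conversely, take an $r$-regular graph on $n$ vertices, for example disjoint copies of $K_{r+1}$, with all edges of one color. Each color appears at most $r$ times at each vertex, every rainbow path has at most one edge, and there are $rn/2$ edges. So $rn/2$ rainbow paths are needed. $\blacksquare$
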